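# A digraph with no odd cycle, no dominated ray and no kernel

## Kernels, rays, domination, and safe graphs

All graphs in these notes are directed and may be infinite, of any cardinality. Loops are allowed. We write $N(x)$ for the set of out-neighbors of $x$, and $2^I$ for the set of all functions $I\to\{0,1\}$. Paths and cycles are directed; a path does not repeat vertices, and a single vertex is a (trivial) path. An odd cycle is a directed cycle of odd length, and a loop counts as an odd cycle of length $1$.

**Definition 1 (kernel).** A *kernel* of $G$ is a set $K$ of vertices that is independent (no edge joins two vertices of $K$, and no vertex of $K$ has a loop) and absorbing (every $x\notin K$ has an out-neighbor in $K$).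

For example, in the path $p\to q\to r$ the set $\{p,r\}$ is a kernel: no edge joins $p$ and $r$, and $q\to r$. The two conditions can be merged. Independence says that $x\in K$ implies $N(x)\cap K=\emptyset$, and absorption says that $x\notin K$ implies $N(x)\cap K\ne\emptyset$. So $K$ is a kernel if and only if, for every vertex $x$,
$$x\in K\iff N(x)\cap K=\emptyset. \tag{1}$$
We shall only use kernels in this form.

**Definition 2 (ray, domination).** A *ray* is an infinite simple outgoing path: distinct vertices $x_0,x_1,x_2,\dots$ with $x_{i+1}\in N(x_i)$ for all $i$. A vertex $r$ on a ray $R$ *dominates* $R$ if there are infinitely many paths from $r$ to $R$ that are mutually disjoint apart from their common start $r$.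

Two examples. In the *fan*, with vertices $r,x_0,x_1,\dots$ and edges $x_n\to x_{n+1}$ and $r\to x_n$ for all $n$, the vertex $r$ dominates the ray $r,x_0,x_1,\dots$, because the edges $r\to x_n$ are infinitely many paths disjoint apart from $r$. No $x_n$ dominates this ray, because $x_n$ has only one out-neighbor, so all nontrivial paths from $x_n$ share it. In the *Yablo graph* $\langle\mathbb N,<\rangle$, with an edge $m\to n$ whenever $m<n$, every vertex dominates every ray on which it lies: it has an edge to every later vertex of the ray.

There is a simple way to rule out domination:
$$\text{if a finite set } S\not\ni r \text{ meets every path from } r \text{ to a vertex of } R\setminus\{r\}, \text{ then } r \text{ does not dominate } R. \tag{2}$$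
Indeed, nontrivial paths from $r$ to $R$ that are disjoint apart from $r$ meet $S$ in distinct vertices, so there are at most $|S|$ of them, plus possibly the trivial path.

**Definition 3 (safe).** A graph is *safe* if it has no odd cycle and no ray with infinitely many vertices dominating it.

The fan is safe. It has no cycle at all, and on any ray the only vertex that can dominate is $r$, since each $x_n$ has a single out-neighbor. The Yablo graph has no cycle but is not safe.

We recall one theorem.

**Theorem (Richardson, 1953).** A graph without odd cycles has a kernel if it (i) is locally finite, that is, every $N(x)$ is finite, or (ii) has no rays.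

The question, which comes as a conjecture from "Diagnosing paradoxes" (https://github.com/walickimichal/michal.github.io), is whether these two finiteness conditions can be replaced by safety:

*Does every safe graph have a kernel?*

## Small kernels computed by hand

Consider a path $p_d\to p_{d-1}\to\dots\to p_0$. By (1), the sink $p_0$ is in $K$, so $p_1$ is not, so $p_2$ is, and so on: $p_i\in K$ exactly when $i$ is even. In a finite graph without cycles the same procedure, working backward from the sinks, determines a unique kernel.

On a cycle, (1) says that membership flips at each step. Going once around a cycle of even length is consistent, and a 2-cycle has two kernels. Going once around a cycle of odd length would give $x\in K\iff x\notin K$, so a graph that consists of an odd cycle has no kernel. This is why odd cycles are excluded.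

For the ray $x_0\to x_1\to\cdots$ there is no sink to start from, but (1) is easy to satisfy: the even-indexed vertices form a kernel, and so do the odd-indexed ones. In the fan the $x_n$ must again alternate, some $x_n$ is in $K$, hence $r\notin K$. So the fan has exactly two kernels, $\{x_0,x_2,\dots\}$ and $\{x_1,x_3,\dots\}$.

The Yablo graph has no kernel. If $n\in K$, then no $m>n$ is in $K$; but then $n+1\notin K$ has no out-neighbor in $K$, contradicting (1). So $K=\emptyset$, and then $0\notin K$ has no out-neighbor in $K$, again a contradiction. Thus the absence of cycles is not enough. The definition of safety limits the domination that we see here.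

It turns out that one can forbid domination entirely and still have no kernel.

**Theorem A.** There is a digraph $G$ with $|G|=2^{\aleph_0}$ such that

1. $G$ has no directed cycle, hence no odd cycle;
2. for every vertex $r$ and every ray $R$ (whether or not $r\in R$) there is a finite set $S\not\ni r$ of vertices meeting every path from $r$ to a vertex of $R\setminus\{r\}$; in particular no vertex dominates any ray, and $G$ is safe;
3. $G$ has no kernel.

So the answer to the question is no. The proof is in ZFC and uses the axiom of choice. The graph will be laid out along a tree, and a second theorem says what happens for such layouts when each node of the tree carries only finitely many vertices.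

**Theorem B.** Let $T$ be a rooted tree of height $\le\omega$ (arbitrary branching). Let $G$ be a digraph without odd cycles, and let $\tau:V(G)\to T$ be such that for each edge $x\to y$, $\tau(y)$ is $\tau(x)$ or a child of $\tau(x)$. If all fibers $F_t=\tau^{-1}(t)$ are finite, then $G$ has a kernel.

An example of such a $\tau$: for the ray $x_0\to x_1\to\cdots$, let $T$ be the tree with one node on each level and send $x_n$ to the node of level $n$. All fibers are singletons.

## Boolean functions written as graphs

Fix a kernel $K$ and let $\chi(x)=1$ if $x\in K$ and $\chi(x)=0$ otherwise. Condition (1) is a system of Boolean equations: each $\chi(x)$ is the NOR of the values on $N(x)$. To build a graph without a kernel we want to write down an unsolvable system. The following gadget lets us use arbitrary Boolean functions, even of infinitely many variables.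

**Lemma 1 (gadget).** Suppose that a graph contains vertices $x_i,\bar x_i$ $(i\in I)$ with $N(\bar x_i)=\{x_i\}$. Let $A\subseteq 2^I$, and suppose that it also contains vertices $x$, $y$ and $c_s$ $(s\in A)$ with
$$N(x)=\{y\},\qquad N(y)=\{c_s:s\in A\},\qquad N(c_s)=\{x_i:s(i)=0\}\cup\{\bar x_i:s(i)=1\}.$$
Then for every kernel $K$, $\ \chi(x)=1\iff(\chi(x_i))_{i\in I}\in A$.

*Proof.* By (1), $\bar x_i\in K\iff x_i\notin K$. So $c_s\in K$ if and only if, for every $i$, we have $x_i\notin K$ when $s(i)=0$, and $\bar x_i\notin K$, i.e. $x_i\in K$, when $s(i)=1$. This says exactly that $s=(\chi(x_i))_{i\in I}$. Hence some $c_s$ with $s\in A$ lies in $K$ if and only if $(\chi(x_i))_{i}\in A$. Finally $y\in K$ iff no $c_s$ is in $K$, and $x\in K$ iff $y\notin K$, so $x\in K$ iff some $c_s$ is in $K$. $\square$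

For example, with $I=\{1,2\}$ and $A=\{(0,1),(1,0)\}$, the vertex $x$ computes the exclusive or of $x_1$ and $x_2$. Here $c_{(0,1)}$ has edges to $x_1$ and $\bar x_2$, and $c_{(1,0)}$ has edges to $\bar x_1$ and $x_2$. If $A=\emptyset$, then $y$ is a sink, so $y\in K$ and $\chi(x)=0$, as the lemma says.

## A chain without a kernel, and why it is not safe

The simplest unsolvable system that goes on forever without a cycle is a descent in $\mathbb N$: numbers $a_0,a_1,\dots$ with $a_n=1+a_{n+1}$ for all $n$ cannot exist. Let us write this as a graph.

Stage $n\in\omega$ has vertices $x(n,j),\bar x(n,j),y(n,j)$ for $j\in\omega$; we think of $\chi(n,j)=\chi(x(n,j))$ as the $j$-th bit of stage $n$. Numbers are coded in unary. For $q\in2^\omega$ let $\mu(q)$ be the least $l$ with $q_l=0$, and $\mu(q)=0$ if there is none. We use the gadget to impose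
$$\chi(n,j)=1\iff j\le a_{n+1},\qquad\text{where } a_n=\mu\big((\chi(n,l))_{l\in\omega}\big).$$
That is, we add vertices $c(n,j,s)$ for $s\in A_j=\{q\in2^\omega:\mu(q)\ge j\}$, with the edges of Lemma 1: $\bar x(n,j)\to x(n,j)\to y(n,j)\to c(n,j,s)$, and from $c(n,j,s)$ to $x(n+1,l)$ if $s(l)=0$ and to $\bar x(n+1,l)$ if $s(l)=1$. The bits of stage $n$ then are $a_{n+1}+1$ ones followed by zeros, so $a_n=1+a_{n+1}$ for all $n$, which is impossible. The chain graph has no kernel, and it clearly has no cycle.

It is not safe, however. Let $0$ also denote the zero sequence, which lies in $A_0=2^\omega$, and let $R$ be the ray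
$$x(0,0),\ y(0,0),\ c(0,0,0),\ x(1,0),\ y(1,0),\ c(1,0,0),\ x(2,0),\ \dots$$
We claim that every $y(n,0)$ dominates $R$. For $i\ge1$ let $e_i\in A_0$ be the sequence with a single $1$, at place $i$, and let $\sigma_i=(1,\dots,1,0,0,\dots)$ with $i$ ones. Then $\mu(\sigma_i)=i$, so $\sigma_i\in A_i$. Let $P_i$ be the path
$$y(n,0)\to c(n,0,e_i)\to\bar x(n+1,i)\to x(n+1,i)\to y(n+1,i)\to c(n+1,i,\sigma_i)\to x(n+2,i)\to\cdots$$
which climbs along bit $i$ (possible because $\sigma_i(i)=0$) up to $c(n+i,i,\sigma_i)$ and then steps to $\bar x(n+i+1,0)$ (possible because $\sigma_i(0)=1$) and to $x(n+i+1,0)\in R$. For different $i$ these paths use different vertices $c(n,0,e_i)$, then vertices of different bits, and they end at different stages. So they are disjoint apart from $y(n,0)$. Thus $R$ has infinitely many dominating vertices.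

We see exactly what goes wrong. From one vertex we reach infinitely many bits of stage $n+1$, and infinitely many of these bits lead on to the same ray. Giving each stage only finitely many bits is no way out: then there are only finitely many vertices $c(n,j,s)$ at each stage, all fibers over the chain of stages are finite, and Theorem B provides a kernel. So there must be infinitely many bits at a stage, and yet only finitely many of them may lie on the way to a given ray.

## Branching, and what it costs

Replace the chain by the tree $T=\omega^{<\omega}$ of finite sequences of natural numbers. For $v\in T$ and $k\in\omega$ write $vk$ for $v$ extended by $k$; the nodes $vk$ are the children of $v$. Each node $v$ carries bits $j\in\omega$. The rule is: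

*bit $j$ of node $v$ may read the bits of the child $vk$ only for $k\ge j$.*

A ray that passes through $v$ goes on to one particular child $vk$, and only the bits $j\le k$ of $v$ lead to $vk$. That is finitely many bits, which is what we need for finite separation. At the same time each single bit still reads infinitely many children.

The cost is on the logical side. Suppose that the bits of $v$ code a number $a_v$. For a descent it suffices that $a_v>a_{vk}$ for *some* $k$. But bit $j$ has to be computed from the tail $(a_{vk})_{k\ge j}$. The first idea would be to code $a_v=1+a_{v0}$, as in the chain; but only bit $0$ sees $a_{v0}$, and one bit cannot transmit an arbitrary number. More generally, no finite set of children will do.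

**Remark.** Let $f_j:\omega^{[j,\infty)}\to\{0,1\}$ $(j\in\omega)$ and $\nu:2^\omega\to\omega$ be any functions, put $F(a)=(f_j(a{\restriction}[j,\infty)))_{j}$, and let $J\subset\omega$ be finite. Then it is not true that every $a\in\omega^\omega$ has some $j\in J$ with $\nu(F(a))>a_j$. To see this (for $J\neq\emptyset$; the empty case is trivial), set $a_j=n$ for $j\in J$ and $a_k=0$ for $k\notin J$, and let $n$ vary. The bits $f_j$ with $j>\max J$ do not change, so $F(a)$ takes at most $2^{\max J+1}$ values and $\nu(F(a))$ is bounded. For large $n$ the inequality fails for all $j\in J$.

So the child to which we descend must depend on $a$, with no bound. The device is this: all tails of $a$ determine $a$ up to a finite change, so they can all agree on a *guess* for the whole sequence $a$, which is wrong at only finitely many places. Half of the bits spell out the guess. The other half report where the guess is right. A reader of all bits then knows a place $j$ where the guess is right, and so knows $a_j$.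

**Lemma 2.** There are functions $f_j:\omega^{[j,\infty)}\to\{0,1\}$ $(j\in\omega)$ and $\nu:2^\omega\to\omega$ such that for every $a=(a_k)_{k\in\omega}\in\omega^\omega$, putting $F(a)=\big(f_j(a{\restriction}[j,\infty))\big)_{j\in\omega}$, there is $j\in\omega$ with
$$\nu(F(a))=1+a_j. \tag{3}$$
Moreover, one can take $f_0$ to be constantly $1$.

*Proof.* **The guess.** For $a,b\in\omega^\omega$ let $a\sim b$ if $a_k=b_k$ for all but finitely many $k$. This is an equivalence relation. By the axiom of choice pick a representative of each class, and let $\rho(a)$ be the representative of the class of $a$. Thus $\rho(a)\sim a$, and $\rho(a)=\rho(b)$ whenever $a\sim b$. For $t\in\omega^{[j,\infty)}$ let $\hat t\in\omega^\omega$ extend $t$ by $0$ on $[0,j)$. If $t=a{\restriction}[j,\infty)$, then $\hat t\sim a$, so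
$$\rho(\hat t)=\rho(a). \tag{4}$$
So every tail of $a$ determines the guess $\rho(a)$.

**The bits.** Fix an injection $e:\omega^\omega\to2^\omega$ with $e(q)_0=1$ for all $q$; for instance, let $e(q)$ be the sequence $1\,0^{q_0}\,1\,0^{q_1}\,1\,0^{q_2}\cdots$, from which $q$ can be read off. For $i\in\omega$ define
$$f_{2i}(t)=e(\rho(\hat t))_i,\qquad f_{2i+1}(t)=\begin{cases}0&\text{if }t_{2i+1}=\rho(\hat t)_{2i+1},\\ 1&\text{otherwise.}\end{cases}$$
The second definition makes sense because $t\in\omega^{[2i+1,\infty)}$ has an entry at $2i+1$. Also $f_0(t)=e(\rho(\hat t))_0=1$ for all $t$.

**The decoder.** Let $p\in2^\omega$. If $(p_{2i})_{i}=e(q)$ for some $q$ (unique, since $e$ is injective) and $p_j=0$ for some odd $j$, let $\nu(p)=1+q_j$ for the least such $j$. Otherwise let $\nu(p)=0$.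

**Verification.** Let $a\in\omega^\omega$ and $p=F(a)$. By (4), $(p_{2i})_i=e(\rho(a))$, and for odd $j$ we have $p_j=0\iff a_j=\rho(a)_j$. Since $a\sim\rho(a)$, the two sequences agree at all large odd $j$, so some odd $j$ has $p_j=0$. For the least such $j$, the decoder gives $\nu(p)=1+\rho(a)_j=1+a_j$. $\square$

To see it run: suppose that the representative of the class of eventually zero sequences is the zero sequence, and let $a=(5,3,7,2,4,0,0,0,\dots)$. The even bits spell $e(0,0,0,\dots)$. The odd bits are $p_1=1$ (as $3\ne0$), $p_3=1$ (as $2\neq 0$), and $p_5=p_7=\dots=0$. The decoder takes $j=5$ and returns $1+0=1+a_5$.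

## The graph of Theorem A

Fix $f_j$ and $\nu$ as in Lemma 2, with $f_0$ constantly $1$. We now want the bits $\chi(v,j)$ of node $v$ to be $f_j((a_{vk})_{k\ge j})$, where $a_u=\nu$ of the bits of $u$. As a Boolean function of the bits of the children $vk$, $k\ge j$, this is $g_j:2^{[j,\infty)\times\omega}\to\{0,1\}$,
$$g_j(s)=f_j\Big(\big(\nu((s(k,l))_{l\in\omega})\big)_{k\ge j}\Big),\qquad\text{and we let } A_j=g_j^{-1}(1). \tag{5}$$

**Vertices of $G$.** For all $v\in T$ and $j\in\omega$: the vertices $x(v,j)$, $\bar x(v,j)$, $y(v,j)$, and $c(v,j,s)$ for each $s\in A_j$. All these vertices are *at node* $v$; for such a vertex $w$ we write $\tau(w)=v$ and call the length $|v|$ the *level* of $w$.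

**Edges of $G$.** These are the following, and no others:

* $\bar x(v,j)\to x(v,j)$ and $x(v,j)\to y(v,j)$;
* $y(v,j)\to c(v,j,s)$ for all $s\in A_j$;
* for $s\in A_j$, $k\ge j$, $l\in\omega$: $c(v,j,s)\to x(vk,l)$ if $s(k,l)=0$, and $c(v,j,s)\to\bar x(vk,l)$ if $s(k,l)=1$.

**Cardinality.** This step checks that $|G|=2^{\aleph_0}$. There are countably many pairs $(v,j)$, and each $A_j$ has at most $2^{\aleph_0}$ elements, so $|G|\le2^{\aleph_0}$. Since $f_0$ is constantly $1$, so is $g_0$, and $A_0=2^{[0,\infty)\times\omega}$ has exactly $2^{\aleph_0}$ elements. Each gives a vertex $c(\emptyset,0,s)$, so $|G|=2^{\aleph_0}$.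

**No cycles.** This step proves (1) of Theorem A. The level never decreases along an edge, and it increases along the edges that start at a vertex $c(v,j,s)$. So a cycle would stay inside one node and use only edges of the first two kinds. But these follow the order $\bar x(v,j),\,x(v,j),\,y(v,j),\,c(v,j,s)$ strictly forward. So $G$ has no directed cycle.

## Finite separators

This section proves (2) of Theorem A. We first read off from the edge list how paths move between nodes.

**(a)** Along an edge $w\to w'$, $\tau(w')$ is $\tau(w)$ or a child of $\tau(w)$. So once a path has left a node it never returns, and the nodes it visits form consecutive members of one branch of $T$. Inside a node, a path follows the order $\bar x,x,y,c$, so it meets at most $4$ vertices at each node.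

**(b)** Every edge leaving a node $v$ starts at some $c(v,j,s)$, and if it leads to node $vk$, then $j\le k$.

**(c)** Every edge entering a node $v$ from another node ends at some $x(v,i)$ or $\bar x(v,i)$. Edges inside a node keep the second parameter. The only out-neighbor of $\bar x(v,i)$ is $x(v,i)$.

**Bottleneck.** The point of these facts is the following consequence:
$$\text{if a path enters node } v \text{ from its parent and later goes from } v \text{ to } vk, \text{ it contains } x(v,j) \text{ for some } j\le k. \tag{6}$$
By (b), the path leaves $v$ at some $c(v,j,s)$ with $j\le k$. By (c), it entered $v$ at $x(v,i)$ or $\bar x(v,i)$, and $i=j$ since the second parameter does not change inside $v$. In the first case it contains $x(v,j)$. In the second case the next vertex after $\bar x(v,j)$ is $x(v,j)$, and the path does not stop at $\bar x(v,j)$ because it goes on to $vk$.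

**The separator.** Let $r$ be a vertex of level $n$ and $R$ a ray. By (a), $R$ has at most $4$ vertices at each node and at most one node on each level. Since $R$ is infinite, its nodes are therefore infinitely many consecutive members of one branch, and there is a single $\beta\in\omega^\omega$ such that all nodes of $R$ are initial segments of $\beta$. Put $v=\beta{\restriction}(n+1)$ and $k=\beta(n+1)$, so that $vk=\beta{\restriction}(n+2)$, and let
$$S=\{x(v,j):j\le k\}\ \cup\ \{w\in R: w\ne r,\ \text{level}(w)\le n+1\}.$$
The set $S$ is finite, because $R$ has finitely many vertices on each level. Also $r\notin S$: the vertices $x(v,j)$ have level $n+1\ne n$, and $r$ is excluded from the second part.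

**Every path meets $S$.** Let $P$ be a path from $r$ to some $w\in R\setminus\{r\}$. If $w$ has level $\le n+1$, then $w\in S$. Suppose that $w$ has level $\ge n+2$. Then $\tau(w)$ is an initial segment of $\beta$ of length at least $n+2$, so it extends or equals $vk$. By (a), the nodes of $P$ are consecutive on the branch from $\tau(r)$, of level $n$, down to $\tau(w)$. Hence $\tau(r)=\beta{\restriction}n$ is the parent of $v$, and $P$ enters $v$ from its parent and then goes from $v$ to $vk$. By (6), $P$ contains $x(v,j)$ for some $j\le k$, which lies in $S$.

So $S$ has the property required in (2) of Theorem A. By observation (2) of the first section, no vertex dominates any ray, and since $G$ has no cycle, $G$ is safe.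

## An infinite descent down the tree

This section proves (3) of Theorem A. Suppose that $K$ is a kernel of $G$, and let $\chi(v,j)=1$ if $x(v,j)\in K$ and $\chi(v,j)=0$ otherwise.

**Reading the bits.** The first step is to turn (1) into equations for $\chi$. Fix $v\in T$ and $j\in\omega$. The vertices $x(v,j)$, $y(v,j)$, $c(v,j,s)$ $(s\in A_j)$, together with $x(vk,l),\bar x(vk,l)$ for $(k,l)\in[j,\infty)\times\omega$, satisfy the hypotheses of Lemma 1 with $I=[j,\infty)\times\omega$ and $A=A_j$. Hence
$$\chi(v,j)=1\iff(\chi(vk,l))_{k\ge j,\,l\in\omega}\in A_j,\qquad\text{i.e.}\qquad \chi(v,j)=g_j\big((\chi(vk,l))_{k\ge j,\,l\in\omega}\big).$$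

**Reading the numbers.** Next we pass from bits to numbers. Put $a_u=\nu\big((\chi(u,l))_{l\in\omega}\big)\in\omega$ for $u\in T$. By the definition (5) of $g_j$, the last equation becomes $\chi(v,j)=f_j\big((a_{vk})_{k\ge j}\big)$. This holds for all $j$, so
$$(\chi(v,j))_{j\in\omega}=F\big((a_{vk})_{k\in\omega}\big).$$

**Descending.** Apply $\nu$ to both sides and use (3). For every $v\in T$ there is $j\in\omega$ with
$$a_v=\nu\big(F((a_{vk})_{k\in\omega})\big)=1+a_{vj}>a_{vj}.$$
Start at $v=\emptyset$ and iterate. We obtain $j_1,j_2,\dots$ with
$$a_\emptyset>a_{j_1}>a_{j_1j_2}>\cdots,$$
an infinite strictly decreasing sequence of natural numbers. This is a contradiction, so $G$ has no kernel, and Theorem A is proved. $\blacksquare$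

The map $\tau$ of this graph satisfies the edge condition of Theorem B with $T=\omega^{<\omega}$, by (a), and $G$ has no odd cycle. Only the fibers are infinite. So the finiteness of the fibers in Theorem B cannot be dropped, even when (1) and (2) of Theorem A hold.

## Finite fibers: pruning along the ordinals

Now let $T$, $G$, $\tau$ be as in Theorem B, with all fibers $F_t$ finite. For $t\in T$ let $\mathrm{ch}(t)$ be its set of children. A kernel $K$ is determined by its traces $K\cap F_t$, and (1) for the vertices of $F_t$ involves only $F_t$ and the fibers of the children of $t$. We make this local condition into a definition.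

**Definition 4 (supported).** A set $C\subseteq F_t$ is *supported* by a family $(C_m)_{m\in\mathrm{ch}(t)}$, $C_m\subseteq F_m$, if with $Q=\bigcup_mC_m$

* $C$ is independent;
* there is no edge from $C$ to $Q$;
* every $x\in F_t\setminus C$ has an out-neighbor in $C\cup Q$.

For example, if $F_t=\{x\}$, $\mathrm{ch}(t)=\{m\}$, $F_m=\{z\}$, and the only edge leaving $x$ is $x\to z$, then $\{x\}$ is supported by $\emptyset$, and $\emptyset$ is supported by $\{z\}$, and there is no other case of support at $t$.

**Local solvability.** We first show that nothing can go wrong in one step: every family $(C_m)_{m\in\mathrm{ch}(t)}$ with $C_m\subseteq F_m$ supports some $C\subseteq F_t$. Let $F'=\{x\in F_t:N(x)\cap Q=\emptyset\}$. The finite graph $G[F']$ has no odd cycle, so by Richardson's theorem it has a kernel $C$. Then $C$ is independent. There is no edge from $C$ to $Q$, because $C\subseteq F'$. If $x\in F_t\setminus C$, then either $x\notin F'$ and $x$ has an out-neighbor in $Q$, or $x\in F'\setminus C$ and $x$ has an out-neighbor in $C$.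

So solutions exist from any given level upward, and the difficulty is to choose the sets coherently on the whole infinite tree. The natural approach is to discard the subsets of $F_t$ that cannot be continued.

**Pruning.** Define, by recursion on ordinals,
$$\Gamma^0_t=\mathcal P(F_t),\qquad \Gamma^\lambda_t=\bigcap_{\beta<\lambda}\Gamma^\beta_t\ \text{ for limit }\lambda,$$
and let $\Gamma^{\beta+1}_t$ be the set of all $C\subseteq F_t$ supported by some $(C_m)$ with $C_m\in\Gamma^\beta_m$ for all $m\in\mathrm{ch}(t)$.

One would first try to stop at $\Gamma^\omega$, hoping that a set that survives every finite number of steps can be continued forever. When nodes have infinitely many children, this fails.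

**Example ($\omega$ steps are not enough).** Let the root carry a single vertex $x$ and have children $m\in\omega$. Below the root, along child $m$, hang a finite chain of nodes that carries a path $y_m=p_{2m+1}\to p_{2m}\to\dots\to p_0$, one vertex per node, with $y_m$ at child $m$. Add the edges $x\to y_m$ for all $m$. This graph has no cycle and its fibers are singletons.

For the node of the vertex $p_d$ we claim: $\Gamma^\beta=\{\emptyset,\{p_d\}\}$ for $\beta\le d$, and for $\beta>d$ the only element of $\Gamma^\beta$ is $\{p_d\}$ if $d$ is even, and $\emptyset$ if $d$ is odd. For $d=0$: the node has no children, so $\{p_0\}$ is supported by the empty family, and $\emptyset$ is not, as $p_0$ has no out-neighbor. So $\Gamma^1=\Gamma^2=\dots=\{\{p_0\}\}$, and limits change nothing. For the step from $d$ to $d+1$: $\{p_{d+1}\}$ is supported only by $\emptyset$, and $\emptyset$ only by $\{p_d\}$. So $\Gamma^{\beta+1}$ at $p_{d+1}$ has both elements as long as $\beta\le d$, and only the switched one for $\beta>d$; at limits the intersection is that same single set.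

At the root, $\{x\}$ is supported by the family of empty sets, and $\emptyset$ is supported by those families in which some $C_m$ equals $\{y_m\}$. Now $\{y_m\}\in\Gamma^n_m$ exactly when $n\le2m+1$. For every finite $n$ there is such an $m$, so $\emptyset\in\Gamma^{n+1}_{\mathrm{root}}$ for all $n$, and $\emptyset\in\Gamma^\omega_{\mathrm{root}}$. But $\Gamma^\omega_m=\{\emptyset\}$ for all $m$, so no family from $\Gamma^\omega$ supports $\emptyset$, and $\emptyset\notin\Gamma^{\omega+1}_{\mathrm{root}}$. The witness $y_m$ for $\emptyset$ has to move to larger and larger $m$, and there is none in the limit.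

The remedy is to continue the pruning through all ordinals until it stops, and to show that something is left.

**The sets decrease.** We show $\Gamma^{\beta+1}_t\subseteq\Gamma^\beta_t$ for all $t$, by induction on $\beta$. For $\beta=0$ this is clear, since $\Gamma^0_t$ contains all subsets of $F_t$. For $\beta=\gamma+1$: by the induction hypothesis $\Gamma^{\gamma+1}_m\subseteq\Gamma^\gamma_m$ for all $m$, so a set supported by a family from $\Gamma^{\gamma+1}$ is supported by a family from $\Gamma^\gamma$; that is, $\Gamma^{\gamma+2}_t\subseteq\Gamma^{\gamma+1}_t$. For a limit $\lambda$ and $\gamma<\lambda$: $\Gamma^\lambda_m\subseteq\Gamma^\gamma_m$ for all $m$ by definition, so $\Gamma^{\lambda+1}_t\subseteq\Gamma^{\gamma+1}_t\subseteq\Gamma^\gamma_t$, using the induction hypothesis for $\gamma$. Intersecting over all $\gamma<\lambda$ gives $\Gamma^{\lambda+1}_t\subseteq\Gamma^\lambda_t$. Since limit stages are intersections of earlier ones, it follows that $\Gamma^{\delta}_t\subseteq\Gamma^{\beta}_t$ whenever $\beta\le\delta$.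

**The sets are nonempty.** We show $\Gamma^\beta_t\ne\emptyset$ for all $t$, by induction on $\beta$. For $\beta=0$ we have $\emptyset\in\mathcal P(F_t)$. For $\beta+1$: choose $C_m\in\Gamma^\beta_m$ for each $m\in\mathrm{ch}(t)$; by local solvability this family supports some $C$, and $C\in\Gamma^{\beta+1}_t$. For a limit $\lambda$: the sets $\Gamma^\gamma_t$, $\gamma<\lambda$, are nonempty subsets of the finite set $\mathcal P(F_t)$. Choose $\gamma<\lambda$ with $|\Gamma^\gamma_t|$ as small as possible. For $\gamma\le\delta<\lambda$ we have $\Gamma^\delta_t\subseteq\Gamma^\gamma_t$ and $|\Gamma^\delta_t|\ge|\Gamma^\gamma_t|$, so they are equal; for $\delta<\gamma$ we have $\Gamma^\delta_t\supseteq\Gamma^\gamma_t$. So $\Gamma^\lambda_t=\Gamma^\gamma_t\ne\emptyset$. This is where finiteness of the fibers enters, besides its use in the local step.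

**The pruning stops.** For each $t$, the decreasing chain $(\Gamma^\beta_t)_\beta$ consists of subsets of a finite set, so it changes only finitely often and is constant from some ordinal $\theta_t$ on. Let $\theta=\sup_{t\in T}\theta_t$. Then $\Gamma^{\theta+1}_t=\Gamma^\theta_t$ for all $t$. In other words, every $C\in\Gamma^\theta_t$ is supported by some family $(C_m)$ with $C_m\in\Gamma^\theta_m$ for all $m\in\mathrm{ch}(t)$.

**Assembling the kernel.** Using choice, fix such a supporting family for each $t$ and each $C\in\Gamma^\theta_t$. Start with any $C_{\mathrm{root}}\in\Gamma^\theta_{\mathrm{root}}$, and go down the tree: once $C_t\in\Gamma^\theta_t$ is defined, let $(C_m)_{m\in\mathrm{ch}(t)}$ be the family fixed for $C_t$. Since every node of $T$ has finite level, this defines $C_t\in\Gamma^\theta_t$ for all $t\in T$, and each $C_t$ is supported by $(C_m)_{m\in\mathrm{ch}(t)}$. Put $K=\bigcup_{t\in T}C_t$, so that $K\cap F_t=C_t$.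

All edges that start in $F_t$ end in $F_t$ or in $F_m$ for some $m\in\mathrm{ch}(t)$. An edge from a vertex of $C_t$ to a vertex of $K$ would end in $C_t$ or in some $C_m$; the first is excluded because $C_t$ is independent (this includes loops), the second by the second clause of Definition 4. So $K$ is independent. A vertex $x\in F_t\setminus K=F_t\setminus C_t$ has an out-neighbor in $C_t\cup\bigcup_mC_m\subseteq K$ by the third clause. So $K$ is absorbing, hence a kernel, and Theorem B is proved. $\blacksquare$
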